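# No four integers $a<b<c<d$ have all $a_ia_j+1$ built from two primes

## The theorem, and what it says about $S$-Diophantine quadruples

**Theorem.** Let $p,q\ge 2$ be coprime integers, and let $\Gamma=\{p^{\alpha}q^{\beta}:\alpha,\beta\in\mathbb Z_{\ge 0}\}$. There are no integers $0<a<b<c<d$ such that all six numbers
$$s_1=ab+1,\quad s_2=ac+1,\quad s_3=ad+1,\quad s_4=bc+1,\quad s_5=bd+1,\quad s_6=cd+1$$
lie in $\Gamma$.

Let us unpack this, beginning with the language in which the problem was posed.

**Definition.** Let $S$ be a finite set of primes. A positive integer is an *$S$-unit* if all its prime factors belong to $S$. An *$S$-Diophantine $m$-tuple* is a tuple of integers $0<a_1<\dots<a_m$ such that $a_ia_j+1$ is an $S$-unit for all $1\le i<j\le m$.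

For example, $(1,3,5)$ is a $\{2,3\}$-Diophantine triple: the three numbers are $1\cdot3+1=4$, $1\cdot5+1=6$, $3\cdot5+1=16$. Adjoin $7$ and the new numbers are $8$, $22$, $36$. Because $22=2\cdot 11$, the quadruple $(1,3,5,7)$ is not $\{2,3\}$-Diophantine, but it is $\{2,3,11\}$-Diophantine.

For a fixed $S$ there are finiteness theorems. Corvaja and Zannier proved, ineffectively, that there are only finitely many $S$-Diophantine triples; Stewart and Tijdeman proved that there are only finitely many $S$-Diophantine quadruples and that these are effectively computable. The problem treated here comes from "Polinomiális-exponenciális diofantikus egyenletek és egyenletrendszerek" and has a different shape. Fix only the *size* of $S$. Is there an $m$ such that no $S$-Diophantine $m$-tuple exists, whichever $S$ of that size we take? For $|S|=2$ it is conjectured there that $m=4$ will do. Finiteness for each $S$ separately does not say that the finite set is empty, and we shall use none of these finiteness theorems. The proof is elementary.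

**Corollary 1.** For every set $S=\{p,q\}$ of two distinct primes there is no $S$-Diophantine quadruple. The smallest $m$ such that no $S$-Diophantine $m$-tuple exists for any $S$ with $|S|=2$ is exactly $4$.

*Proof from the Theorem.* If $p,q$ are distinct primes, they are coprime and $\Gamma$ is exactly the set of $S$-units, so the first sentence is a special case. For the second, $m=4$ works, and $m\le 3$ does not, because $(1,3,5)$, $(1,3)$ and $(1)$ are $\{2,3\}$-Diophantine. $\square$

**Corollary 2.** For any four distinct positive integers $a_1,\dots,a_4$, the product $\prod_{i<j}(a_ia_j+1)$ has at least three distinct prime factors. The number three is optimal.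

*Proof from the Theorem.* If there were at most two prime factors, we could enlarge the set of them to a two-element set $S$ of primes. After sorting, the four integers would form an $S$-Diophantine quadruple, against Corollary 1. Optimality: $(1,3,5,7)$ gives $4,6,8,16,22,36$, whose prime factors are exactly $2,3,11$. $\square$

The quadruple $(1,3,5,7)$ tells us two things about the hypotheses. First, $|S|=2$ cannot be weakened to $|S|=3$, since $S=\{2,3,11\}$ admits a quadruple. Second, all six conditions are needed: five of the six numbers, all but $22$, are $\{2,3\}$-units, so the conclusion fails if we ask for only five of them.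

Finally, the Theorem asks only that $p$ and $q$ be coprime, not prime. For instance, with $p=4$, $q=9$ the set $\Gamma$ consists of the numbers $4^\alpha9^\beta$, so $36\in\Gamma$ but $6\notin\Gamma$. Coprimality gives us everything we need about exponents, as we check next.

## Exponent pairs in $\Gamma$

Throughout, $p,q\ge2$ are coprime. We shall treat an element of $\Gamma$ as a point $(\alpha,\beta)$ in the plane, and the following lemma permits this.

**Lemma 1.** Let $s=p^{\alpha}q^{\beta}$ and $t=p^{\alpha'}q^{\beta'}$ be elements of $\Gamma$.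

1. $s\mid t$ if and only if $\alpha\le\alpha'$ and $\beta\le\beta'$.
2. The exponents of an element of $\Gamma$ are uniquely determined.
3. $\gcd(s,t)=p^{\min(\alpha,\alpha')}q^{\min(\beta,\beta')}$.

*Proof.* (1) If the inequalities hold, divisibility is clear. Conversely, suppose $s\mid t$. Then $p^{\alpha}$ divides $p^{\alpha'}q^{\beta'}$ and is coprime to $q^{\beta'}$, so $p^{\alpha}\mid p^{\alpha'}$. Hence $p^\alpha\le p^{\alpha'}$ and $\alpha\le\alpha'$ because $p\ge2$. The same argument with $q$ gives $\beta\le\beta'$. (2) If $s=t$, apply (1) in both directions. (3) Divide both numbers by $g=p^{\min(\alpha,\alpha')}q^{\min(\beta,\beta')}$. Of the two quotients, at most one still contains a positive power of $p$ and at most one a positive power of $q$. So the quotients are either $1$ and something, or a power of $p$ and a power of $q$. In both cases they are coprime, so $\gcd(s,t)=g$. $\square$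

So divisibility in $\Gamma$ is the coordinatewise order on points $(\alpha,\beta)$. In particular, if neither of $s,t$ divides the other, then $\alpha\neq\alpha'$ and $\beta\ne\beta'$, and the number with the larger $\alpha$ has the smaller $\beta$.

## Two numbers sharing a factor, and the case of one base

Two of our numbers, such as $s_3=ad+1$ and $s_5=bd+1$, often have the form $xz+1$, $yz+1$. Two facts about such pairs are used repeatedly.

**Lemma 2.** Let $x,y,z$ be positive integers. Every common divisor of $xz+1$ and $yz+1$ divides $y-x$.

*Proof.* Let $g$ be a common divisor. It divides the difference $(y-x)z$. It is coprime to $z$, because it divides $xz+1$. Hence $g\mid y-x$. $\square$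

**Lemma 3.** Let $x<y$ and $z$ be positive integers with $xz+1\mid yz+1$. Then $y>xz$.

*Proof.* Write $yz+1=k(xz+1)$; here $k>1$. Modulo $z$ this reads $1\equiv k$, so $k>1$ gives $k\ge z+1$. Therefore
$$yz+1\ge(z+1)(xz+1)=xz^2+xz+z+1,$$
and so $y\ge xz+x+1>xz$. $\square$

For example, take $z=3$, $x=1$: the number $4$ divides $3y+1$ for $y=5$, giving $16$, and $5=xz+x+1$, so the bound in the proof can be attained. For Lemma 2 take $z=7$, $x=1$, $y=5$: $\gcd(8,36)=4$ divides $5-1=4$.

Lemma 3 says that divisibility between numbers sharing a factor forces a large gap. This settles the simplest version of the problem, where only one base is allowed. Suppose $0<a<b<c$ and $ab+1$, $ac+1$, $bc+1$ are all powers of a single integer $p\ge2$. Of two powers of $p$ the smaller divides the larger, so $ac+1\mid bc+1$. Lemma 3 with $z=c$ gives $b>ac\ge c$, a contradiction. So with one base there is not even a triple. Pairs do exist: $(1,3)$ gives $4=2^2$.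

With two bases the order on exponents is no longer total, and the argument breaks at once: in the triple $(1,3,5)$ we have $s_2=6$ and $s_4=16$, with exponent pairs $(1,1)$ and $(4,0)$, and neither divides the other. What survives is a non-divisibility statement. The natural plan is to collect as many of these as possible for a quadruple and to hope that the points in the plane cannot accommodate them.

## The three numbers containing $d$

From now on, suppose that $0<a<b<c<d$ is a counterexample to the Theorem, and write $s_i=p^{\alpha_i}q^{\beta_i}$.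

**Step 1. Find the order of the exponents of $s_3,s_5,s_6$.** The aim is to show that $s_3$ is the middle one.

The following divisibilities are all impossible, by Lemma 3:

- $s_3\mid s_5$ (with $z=d$) would give $b>ad\ge d$;
- $s_3\mid s_6$ (with $z=d$) would give $c>ad\ge d$;
- $s_5\mid s_6$ (with $z=d$) would give $c>bd\ge d$;
- $s_2\mid s_4$ (with $z=c$) would give $b>ac\ge c$.

Since $s_3<s_5<s_6$, a larger one of these three cannot divide a smaller one either. So $s_3,s_5,s_6$ are pairwise non-dividing. By the remark after Lemma 1, their $\alpha$'s are distinct, their $\beta$'s are distinct, and the two orders are opposite. Let $X_1,X_2,X_3$ be these three numbers in order of increasing $\alpha$, hence of decreasing $\beta$. Write $\alpha(X_i),\beta(X_i)$ for their exponents. By Lemma 1,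
$$\gcd(X_1,X_2)=p^{\alpha(X_1)}q^{\beta(X_2)},\qquad \gcd(X_2,X_3)=p^{\alpha(X_2)}q^{\beta(X_3)},\qquad \gcd(X_1,X_3)=p^{\alpha(X_1)}q^{\beta(X_3)}.$$
Multiplying the first two and comparing with the third,
$$X_2\cdot\gcd(X_1,X_3)=\gcd(X_1,X_2)\gcd(X_2,X_3),\qquad\text{so}\qquad X_2\le\gcd(X_1,X_2)\gcd(X_2,X_3).\tag{1}$$
The middle number is thus bounded by two gcds, and Lemma 2 bounds those:
$$\gcd(s_3,s_5)\mid b-a,\qquad \gcd(s_3,s_6)\mid c-a,\qquad \gcd(s_5,s_6)\mid c-b .$$
Now test the three candidates for $X_2$.

- If $X_2=s_5$, then $bd+1\le(b-a)(c-b)<bc<bd$, impossible.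
- If $X_2=s_6$, then $cd+1\le(c-a)(c-b)<c^2<cd$, impossible.
- So $X_2=s_3$, and $ad+1\le(b-a)(c-a)<bc$.

In particular
$$ad<bc,\qquad s_3<s_4.\tag{2}$$
Since $s_3$ is in the middle, $s_5$ and $s_6$ are at the two ends. Interchanging the names of $p$ and $q$ reverses the order of $X_1,X_2,X_3$, so we may assume
$$\alpha_5<\alpha_3<\alpha_6,\qquad \beta_6<\beta_3<\beta_5.\tag{3}$$

**Step 2. Record the remaining forbidden divisibilities.** If $s_4\mid s_6$, that is $bc+1\mid dc+1$, then Lemma 3 with $z=c$ gives $d>bc$. But $d\le ad<bc$ by (2). Together with the last item of the first list in Step 1,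
$$s_2\nmid s_4,\qquad s_4\nmid s_6.\tag{4}$$
Moreover,
$$s_1\mid s_2\ \text{ and }\ s_1\mid s_4\ \text{ do not both hold.}\tag{5}$$
Suppose they did. Then $s_1$ is a common divisor of $ab+1$ and $ac+1$, so $s_1\mid c-b$ by Lemma 2. It is also a common divisor of $ab+1$ and $cb+1$, so $s_1\mid c-a$. Hence $ab+1$ divides $(c-a)-(c-b)=b-a$, which is impossible because $0<b-a<ab+1$.

**Where this stops.** The size argument has excluded two of three orders, but the third survives: $ad+1\le(b-a)(c-a)$ is not absurd. For $(1,3,5,7)$ it even holds with equality, $8=2\cdot4$. Nor can we rerun the argument on the three numbers $s_2,s_4,s_6$ that contain $c$. It needs three pairwise non-dividing numbers, and $s_2\mid s_6$ is not excluded: Lemma 3 only gives $d>ac$. In $(1,3,5,7)$ we do have $6\mid 36$. So we need a relation that involves all six numbers at once.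

## The identity $(s_1-1)(s_6-1)=(s_2-1)(s_5-1)=(s_3-1)(s_4-1)$

Group the six numbers into the three pairs $\{1,6\}$, $\{2,5\}$, $\{3,4\}$. In each pair the two numbers use all of $a,b,c,d$ between them:
$$(s_1-1)(s_6-1)=ab\cdot cd,\qquad (s_2-1)(s_5-1)=ac\cdot bd,\qquad (s_3-1)(s_4-1)=ad\cdot bc .$$
All three products equal $abcd$. When we expand, the constant $1$ cancels, and what is left is an equation among elements of $\Gamma$ that can be read modulo powers of $p$ and of $q$.

**Lemma 4.** Let $\{i,j\}$ and $\{k,l\}$ be two different pairs among $\{1,6\},\{2,5\},\{3,4\}$. Then the minimum of $\alpha_i,\alpha_j,\alpha_k,\alpha_l$ is attained at least twice, and so is the minimum of $\beta_i,\beta_j,\beta_k,\beta_l$.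

*Proof.* We have
$$s_is_j-s_i-s_j=(s_i-1)(s_j-1)-1=abcd-1=s_ks_l-s_k-s_l .$$
Suppose the minimum of the $\alpha$'s is attained only once. The equation is symmetric in $i,j$, in $k,l$, and under exchange of the two pairs, so we may name the index $i$: $\alpha_i<\alpha_j,\alpha_k,\alpha_l$. Then $p^{\alpha_i+1}$ divides $s_j$, $s_k$, $s_l$, and therefore also $s_is_j$ and $s_ks_l$. By the equation it divides the one remaining term, $s_i=p^{\alpha_i}q^{\beta_i}$. Hence $p\mid q^{\beta_i}$, which is impossible since $p\ge2$ is coprime to $q$. The argument for the $\beta$'s is the same with $p$ and $q$ exchanged. $\square$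

We can watch the lemma work on $(1,3,5,7)$ with exact powers of the prime $2$, for which the same proof applies. The common value is $4\cdot36-40=6\cdot22-28=8\cdot16-24=104$. The exponents of $2$ in $s_1,\dots,s_6=4,6,8,16,22,36$ are $2,1,3,4,1,2$. The three four-element collections are $\{2,2,1,1\}$, $\{2,2,3,4\}$, $\{1,1,3,4\}$, and in each the minimum occurs twice.

**Step 3. Turn Lemma 4 into conditions on triples.** By (3), in each four-element set one index cannot attain the minimum, and we drop it.

For the $\alpha$'s: in $\{1,6,2,5\}$ we have $\alpha_6>\alpha_5$, so drop $6$; in $\{2,5,3,4\}$ we have $\alpha_3>\alpha_5$, so drop $3$; in $\{1,6,3,4\}$ we have $\alpha_6>\alpha_3$, so drop $6$. The minimum is therefore attained at least twice in each of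
$$\{\alpha_1,\alpha_2,\alpha_5\},\qquad \{\alpha_2,\alpha_4,\alpha_5\},\qquad \{\alpha_1,\alpha_3,\alpha_4\}.\tag{6}$$
For the $\beta$'s: in $\{1,6,2,5\}$ we have $\beta_5>\beta_6$, so drop $5$; in $\{1,6,3,4\}$ we have $\beta_3>\beta_6$, so drop $3$; in $\{2,5,3,4\}$ we have $\beta_5>\beta_3$, so drop $5$. The minimum is attained at least twice in each of
$$\{\beta_1,\beta_2,\beta_6\},\qquad \{\beta_1,\beta_4,\beta_6\},\qquad \{\beta_2,\beta_3,\beta_4\}.\tag{7}$$

## Nine exponent patterns, eight of them excluded

**Step 4. List the patterns.** The first two triples of (6) share $\alpha_2$ and $\alpha_5$, so we compare these two. Exactly one of the following holds.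

- **A** ($\alpha_2<\alpha_5$): here $\alpha_5$ is not a minimum, so the two others in each triple must agree, and $\alpha_1=\alpha_2=\alpha_4<\alpha_5$.
- **B** ($\alpha_2=\alpha_5$): a smaller $\alpha_1$ or $\alpha_4$ would be a minimum attained once, so $\alpha_1,\alpha_4\ge\alpha_2=\alpha_5$.
- **C** ($\alpha_2>\alpha_5$): here $\alpha_2$ is not a minimum, so $\alpha_1=\alpha_4=\alpha_5<\alpha_2$.

The first two triples of (7) share $\beta_1$ and $\beta_6$. In the same way, exactly one of the following holds.

- **A′** ($\beta_1<\beta_6$): $\beta_1=\beta_2=\beta_4<\beta_6$.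
- **B′** ($\beta_1=\beta_6$): $\beta_2,\beta_4\ge\beta_1=\beta_6$.
- **C′** ($\beta_1>\beta_6$): $\beta_2=\beta_4=\beta_6<\beta_1$.

**Step 5. Exclude every combination except B with B′.** Each exclusion reads off a forbidden divisibility from Step 2, through Lemma 1.

- A with A′ or C′: $\alpha_2=\alpha_4$ and $\beta_2=\beta_4$, so $s_2=s_4$. But $ac<bc$.
- B with A′ or C′: $\alpha_2\le\alpha_4$ and $\beta_2=\beta_4$, so $s_2\mid s_4$, against (4).
- C with A′ or C′: $\alpha_4=\alpha_5<\alpha_6$ by (3), and $\beta_4\le\beta_6$ (with strict inequality for A′, equality for C′). So $s_4\mid s_6$, against (4).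
- A with B′: $\alpha_1=\alpha_2=\alpha_4$ and $\beta_1\le\beta_2,\beta_4$, so $s_1\mid s_2$ and $s_1\mid s_4$, against (5).
- C with B′: $\alpha_1=\alpha_4<\alpha_2$ and $\beta_1\le\beta_2,\beta_4$, so again $s_1\mid s_2$ and $s_1\mid s_4$, against (5).

**Step 6. Determine the surviving pattern.** We are in B with B′. Since $\alpha_2\le\alpha_4$ and $s_2\nmid s_4$, we must have $\beta_2>\beta_4$. So $\beta_2$ is not a minimum in the last triple of (7), and $\beta_3=\beta_4<\beta_2$. Now $s_3<s_4$ by (2), and the two numbers have the same exponent of $q$, so $\alpha_3<\alpha_4$. Hence $\alpha_4$ is not a minimum in the last triple of (6), and $\alpha_1=\alpha_3$. Put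
$$u=\alpha_2=\alpha_5,\qquad x=\alpha_1=\alpha_3,\qquad v=\beta_1=\beta_6,\qquad w=\beta_3=\beta_4 .$$
Using (3) once more ($\alpha_5<\alpha_3<\alpha_6$ and $\beta_6<\beta_3<\beta_5$), we have
$$\begin{aligned}
&s_1=p^{x}q^{v},\quad s_2=p^{u}q^{\beta_2},\quad s_3=p^{x}q^{w},\quad s_4=p^{\alpha_4}q^{w},\quad s_5=p^{u}q^{\beta_5},\quad s_6=p^{\alpha_6}q^{v},\\
&u<x<\alpha_4,\qquad x<\alpha_6,\qquad v<w<\beta_2,\qquad w<\beta_5 .
\end{aligned}\tag{8}$$

Could more comparison of exponents finish the proof? Not with the conditions gathered so far. Take $p=7$, $q=5$ and the six numbers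
$$7,\quad 5^2=25,\quad 7\cdot5=35,\quad 7^2\cdot5=245,\quad 5^4=625,\quad 7^4=2401$$
in the roles of $s_1,\dots,s_6$. They are increasing, they have the shape (8) with $u=0$, $x=1$, $\alpha_4=2$, $\alpha_6=4$, $v=0$, $w=1$, $\beta_2=2$, $\beta_5=4$, and they satisfy (3), (4), (5) and the conclusion of Lemma 4. For the latter, the exponents of $7$ are $1,0,1,2,0,4$ and those of $5$ are $0,2,1,1,4,0$, and the reader can check the three four-element sets in each list. They do not come from a quadruple, since $6\cdot2400=14400$ while $24\cdot624=14976$. But only the actual equations between the numbers detect this. So we must go back to $a,b,c,d$.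

## Two multipliers $k$ and $l$, and the powers $P$ and $Q$

**Step 7. Parametrize $c$ and $d$.** In (8) the number $s_1$ divides both $s_3$ and $s_4$, and this lets us write everything in terms of $a,b$ and two multipliers. By Lemma 2 applied to $ab+1$ and $ad+1$, $s_1\mid d-b$. Applied to $ab+1$ and $cb+1$, it gives $s_1\mid c-a$. Both differences are positive, so
$$c=a+ks_1,\qquad d=b+ls_1,\qquad k,l\ge1.\tag{9}$$
Put $P=p^{\alpha_4-x}>1$ and $Q=q^{w-v}>1$. Since $ab+1=s_1$, we have $ad+1=s_1+als_1$ and $bc+1=s_1+bks_1$. Dividing by $s_1$ and using (8),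
$$Q=\frac{s_3}{s_1}=1+al,\tag{10}$$
$$PQ=\frac{s_4}{s_1}=1+bk.\tag{11}$$
Likewise $cd+1=ab+1+als_1+bks_1+kls_1^2$, so
$$p^{\alpha_6-x}=\frac{s_6}{s_1}=1+al+bk+kl(ab+1)=(1+al)(1+bk)+kl=PQ^2+kl.\tag{12}$$

The plan is to compare $k$ and $l$. By (10), $l$ is smaller than $Q$. If we show that $k<l$ and that $Q\mid l-k$, there is no room left. We prove $k<l$ by placing $P$ between them.

**Step 8. Show $l\ge P$.** By (12), $p^{\alpha_6-x}>P$. Both numbers are powers of $p$, so $P\mid p^{\alpha_6-x}$, and (12) then gives $P\mid kl$. By (11), $P$ divides $1+bk$, so $\gcd(k,P)=1$. Hence $P\mid l$, and $l\ge P$ because $l\ge1$.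

**Step 9. Show $k<P$.** By (8), $q^w$ divides both $s_3$ and $s_5$ (recall $w<\beta_5$). These are $ad+1$ and $bd+1$, so $q^w\mid b-a$ by Lemma 2. As $b-a>0$, we get $b>b-a\ge q^w\ge Q$. Then (11) gives $Qk<bk<PQ$, so $k<P$.

**Step 10. Show $Q\mid l-k$.** By (8), $q^w$ divides both $s_2$ and $s_3$ (recall $w<\beta_2$). These are $ac+1$ and $ad+1$, so $q^w\mid d-c$ by Lemma 2. From (9),
$$d-c=(b-a)+(l-k)s_1 .$$
Step 9 showed $q^w\mid b-a$, so $q^w\mid(l-k)s_1=(l-k)p^xq^v$. Cancel $q^v$, where $v<w$: $q^{w-v}$ divides $(l-k)p^x$. Since $p$ and $q$ are coprime, $Q=q^{w-v}$ divides $l-k$.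

**Step 11. Contradiction.** Steps 8 and 9 give $k<P\le l$. With (10),
$$0<l-k<l<1+al=Q .$$
So $l-k$ lies strictly between $0$ and $Q$, while $Q\mid l-k$ by Step 10. This is impossible. Hence no such $a<b<c<d$ exist, and the Theorem is proved. $\blacksquare$
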